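\title{A functionally countable Lindel\"of $\Sigma$-space that is not a countable union of scattered subspaces}

\begin{abstract}
A space is functionally countable if each of its continuous real-valued functions has countable range. We show in ZFC that a functionally countable Lindel\"of $\Sigma$-space need not be a countable union of scattered subspaces. For every cardinal $\kappa$ with $\omega_1\le\kappa\le\mathfrak c$ we construct such a space, inside a compact tree, that is not a union of fewer than $\kappa$ scattered subspaces. The bound $\mathfrak c$ is sharp, since $\mathfrak c$ compact scattered subspaces always suffice. For $K$-analytic spaces, in contrast, functional countability is equivalent to being a countable union of scattered subspaces.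
\end{abstract}

\section{The question and the results}\label{sec:intro}

All spaces are Tychonoff, and $\mathfrak c=2^{\omega}$. A space $X$ is \emph{functionally countable} if $f(X)$ is countable for every continuous $f\colon X\to\mathbb R$. A space is \emph{scattered} if each of its nonempty subspaces has an isolated point, and \emph{crowded} if it has no isolated points. Thus a space is scattered exactly when it has no nonempty crowded subspace, and subspaces of scattered spaces are scattered. A space $X$ is a \emph{Lindel\"of $\Sigma$-space} if there are a countable family $\mathcal F$ of closed subsets of $X$ and a cover $\mathcal C$ of $X$ by compact sets such that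
\begin{equation}\label{eq:sigma}
\text{for all $C\in\mathcal C$ and all open $U\supseteq C$ there is $F\in\mathcal F$ with $C\subseteq F\subseteq U$.}
\end{equation}
Equivalently, $X$ is a continuous image of a space that admits a perfect map (closed, continuous, with compact fibers) onto a second countable space; we mention this form for orientation and work only with \eqref{eq:sigma}. The following question is posed in \cite{Tkachuk}.

\begin{quote}
\emph{Let $X$ be a functionally countable Lindel\"of $\Sigma$-space. Are there subspaces $X_n\subseteq X$, $n\in\omega$, each Lindel\"of and scattered, with $X=\bigcup_{n}X_n$?}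
\end{quote}

A countable union of Lindel\"of scattered subspaces is always functionally countable (Proposition~\ref{prop:LS}), so a positive answer would describe exactly which Lindel\"of $\Sigma$-spaces are functionally countable. The two simplest kinds of Lindel\"of $\Sigma$-spaces suggest that answer.

\emph{Second countable spaces} (let $\mathcal C$ consist of the singletons and $\mathcal F$ of the closures of the members of a countable base). A functionally countable space has a base of clopen sets: if $f\colon X\to[0,1]$ vanishes at $x$ and equals $1$ outside a neighborhood $U$ of $x$, and $r\in(0,1)$ is not a value of $f$, then $f^{-1}[0,r)$ is clopen and lies between $\{x\}$ and $U$. If $X$ is also second countable, it embeds in the Cantor set, hence in $\mathbb R$, and so it is countable, a countable union of singletons.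

\emph{$\sigma$-compact spaces} (let $\mathcal C=\mathcal F$ be a countable cover by compact sets). Compact subsets of a functionally countable Lindel\"of space are scattered (Corollary~\ref{cor:compact}), so the given compact pieces are the required $X_n$.

A general Lindel\"of $\Sigma$-space is assembled from compact pieces along a second countable parameter space. Functional countability makes the pieces scattered and makes second countable images countable, so one would guess that countably many pieces of some kind suffice. The guess is wrong, even if the pieces are not required to be Lindel\"of. Let $X_\delta$ denote the set $X$ with the topology generated by the $G_\delta$-subsets of $X$. These sets are closed under finite intersections and so form a base; hence $X_\delta$ is Lindel\"of if and only if every cover of $X$ by $G_\delta$-sets has a countable subcover.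

\begin{theorem}\label{thm:main}
For every cardinal $\kappa$ with $\omega_1\le\kappa\le\mathfrak c$ there is a space $X=X_\kappa$ of cardinality $\kappa$ such that
\begin{enumerate}
\item[(1)] $X$ is a Lindel\"of $\Sigma$-space;
\item[(2)] $X_\delta$ is Lindel\"of; in particular, $X$ is functionally countable;
\item[(3)] $X$ is not the union of fewer than $\kappa$ scattered subspaces; in particular, it is not a countable union of scattered subspaces, Lindel\"of or not.
\end{enumerate}
\end{theorem}

So the answer to the question is negative in ZFC. The example $X_{\omega_1}$ has the least possible cardinality, since a countable space is a countable union of singletons. At the other end, the range of $\kappa$ cannot be extended.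

\begin{theorem}\label{thm:sharp}
Every functionally countable Lindel\"of $\Sigma$-space is a union of at most $\mathfrak c$ compact scattered subspaces. There is one, namely $X_{\mathfrak c}$, that is not a union of fewer than $\mathfrak c$ scattered subspaces.
\end{theorem}

The guess is partly rescued when the parameter space is the space $\omega^\omega$ of irrationals, that is, for $K$-analytic spaces; the definition is recalled in Section~\ref{sec:Kan}.

\begin{theorem}\label{thm:Kan}
For a $K$-analytic space $X$ the following are equivalent:
\begin{enumerate}
\item[(a)] $X$ is functionally countable;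
\item[(b)] all compact subsets of $X$ are scattered;
\item[(c)] $X$ is a countable union of scattered subspaces;
\item[(d)] $X_\delta$ is Lindel\"of.
\end{enumerate}
\end{theorem}

Thus (a)$\Rightarrow$(c) holds for $K$-analytic spaces and fails for Lindel\"of $\Sigma$-spaces, and the spaces $X_\kappa$ are not $K$-analytic. We do not settle whether the scattered pieces in (c) can be chosen Lindel\"of when $X$ is $K$-analytic.

The space $X_\kappa$ consists of all finite sequences in $\kappa$ together with a set $B$ of infinite sequences. Section~\ref{sec:tree} shows that (1) holds for every $B$ and translates (2) and (3) into two demands on $B$, one that $B$ be small and one that it be large. Section~\ref{sec:ladder} meets both by choosing one cofinal sequence for each ordinal of countable cofinality.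

\medskip
\noindent\emph{Sequences.} For a set $A$, let $A^{<\omega}$ and $A^\omega$ be the sets of finite and of infinite sequences in $A$. For a finite or infinite sequence $x$, we write $|x|$ for its length and $x|n$ for its initial segment of length $n\le|x|$; $s\subseteq x$ means that $s$ is an initial segment of $x$; $s^\frown\xi$ is $s$ extended by one term $\xi$; and $\emptyset$ is the empty sequence. The set $2^\omega$ carries the product topology.

\section{Scattered spaces and real-valued functions}\label{sec:prelim}

We use three textbook facts: a regular Lindel\"of space is normal; a continuous map from a closed subset of a normal space to $[0,1]$ extends to the whole space (Tietze); a nonempty compact space is not a countable union of nowhere dense sets (Baire).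

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(i)] Every Lindel\"of $\Sigma$-space is Lindel\"of.
\item[(ii)] If $X_\delta$ is Lindel\"of, then $X$ is functionally countable.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $\mathcal U$ be an open cover. For each $F\in\mathcal F$ that is covered by finitely many members of $\mathcal U$, fix such a finite subfamily. Together they form a countable subfamily of $\mathcal U$, and it covers $X$: each $C\in\mathcal C$ lies in a finite union $U$ of members of $\mathcal U$, and \eqref{eq:sigma} gives $F\in\mathcal F$ with $C\subseteq F\subseteq U$.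

(ii) For continuous $f\colon X\to\mathbb R$, the nonempty fibers $f^{-1}(r)=\bigcap_{k\ge1}f^{-1}(r-1/k,r+1/k)$ form a disjoint cover of $X$ by $G_\delta$-sets. Its only subcover is itself, so it is countable.
\end{proof}

The next proof is the model for the implication (b)$\Rightarrow$(d) of Theorem~\ref{thm:Kan}.

\begin{proposition}\label{prop:LS}
If $Y$ is Lindel\"of and scattered, then $Y_\delta$ is Lindel\"of. Consequently, a countable union of Lindel\"of scattered subspaces is functionally countable.
\end{proposition}

\begin{proof}
Let $\mathcal G$ be a cover of $Y$ by $G_\delta$-sets. Call a subset of $Y$ good if countably many members of $\mathcal G$ cover it, and let $O$ be the union of all good open sets. Every closed set contained in $O$ is Lindel\"of, hence good. So it suffices to show that $O=Y$. Otherwise $Y\setminus O$ has an isolated point $y$, and by regularity there is an open $U\ni y$ with $\overline U\setminus O=\{y\}$. Pick $G\in\mathcal G$ with $y\in G=\bigcap_kG_k$, $G_k$ open. Each $\overline U\setminus G_k$ is closed and contained in $O$, hence good, and $U\subseteq G\cup\bigcup_k(\overline U\setminus G_k)$. So $U$ is good and $y\in O$, a contradiction. For the second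 claim, if $X=\bigcup_nX_n$ and $f\colon X\to\mathbb R$ is continuous, each $f(X_n)$ is countable by Lemma~\ref{lem:basic}(ii).
\end{proof}

The Lindel\"of property cannot be dropped: a discrete space of size $\omega_1$ is scattered and maps continuously and injectively into $\mathbb R$.

In the opposite direction, crowded sets produce functions with large range by repeated splitting. We isolate the construction because it is used twice.

\begin{lemma}\label{lem:scheme}
Let $F_\sigma$, $\sigma\in2^{<\omega}$, be closed subsets of a space $Z$ with $F_{\sigma^\frown0}\cup F_{\sigma^\frown1}\subseteq F_\sigma$ and $F_{\sigma^\frown0}\cap F_{\sigma^\frown1}=\emptyset$. Let $Q\subseteq Z$ be compact with $Q\cap\bigcap_nF_{c|n}\ne\emptyset$ for every $c\in2^\omega$. Then some compact $L\subseteq Q$ maps continuously onto $2^\omega$.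
\end{lemma}

\begin{proof}
Let $L=Q\cap\bigcap_n\bigcup_{|\sigma|=n}F_\sigma$, a closed subset of $Q$. The sets $F_\sigma$ with $|\sigma|=n$ are pairwise disjoint: if $\sigma\ne\tau$ first differ after the common initial segment $\rho$, one of $F_\sigma,F_\tau$ lies in $F_{\rho^\frown0}$ and the other in $F_{\rho^\frown1}$. So each $x\in L$ lies in exactly one $F_{\sigma_n}$ with $|\sigma_n|=n$, and $\sigma_n\subseteq\sigma_{n+1}$ because $x\in F_{\sigma_{n+1}}\subseteq F_{\sigma_{n+1}|n}$. Put $g(x)=\bigcup_n\sigma_n$. The preimage of $\{c:\sigma\subseteq c\}$ is $L\cap F_\sigma$, a member of a finite partition of $L$ into closed sets, hence open; so $g$ is continuous. It is onto by the hypothesis on $Q$.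
\end{proof}

\begin{lemma}\label{lem:compact}
For a compact space $K$ the following are equivalent: \textup{(i)} $K$ is not scattered; \textup{(ii)} $K$ maps continuously onto $[0,1]$; \textup{(iii)} some compact subspace of $K$ maps continuously onto $2^\omega$.
\end{lemma}

The equivalence of (i) and (ii) is due to W.~Rudin \cite{Rudin} and Pe{\l}czy\'nski and Semadeni \cite{PS}. We include the short proof.

\begin{proof}
(i)$\Rightarrow$(iii). Let $A\subseteq K$ be nonempty and crowded. Choose open sets $U_\sigma\subseteq K$ meeting $A$ as follows: $U_\emptyset=K$; given $U_\sigma$, the set $A\cap U_\sigma$ has two distinct points because $A$ is crowded, and we let $U_{\sigma^\frown0},U_{\sigma^\frown1}\subseteq U_\sigma$ be neighborhoods of these points with disjoint closures. The sets $F_\sigma=\overline{U_\sigma}$ are nonempty and compact, so $\bigcap_nF_{c|n}\ne\emptyset$, and Lemma~\ref{lem:scheme} applies with $Q=K$.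

(iii)$\Rightarrow$(ii). Compose with the surjection $c\mapsto\sum_nc(n)2^{-n-1}$ of $2^\omega$ onto $[0,1]$ and extend to $K$ by Tietze's theorem.

(ii)$\Rightarrow$(i). Let $g\colon K\to[0,1]$ be a continuous surjection. The intersection of a chain of closed sets that map onto $[0,1]$ meets every fiber of $g$, by compactness of the fiber. Zorn's lemma gives a minimal closed $K_0\subseteq K$ with $g(K_0)=[0,1]$. If $x$ were isolated in $K_0$, then $K_0\setminus\{x\}$ would be compact, and its image would be closed and contain the dense set $[0,1]\setminus\{g(x)\}$, hence equal $[0,1]$, contradicting minimality. So $K_0$ is nonempty and crowded.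
\end{proof}

\begin{corollary}\label{cor:compact}
In a functionally countable Lindel\"of space $X$ every compact subset is scattered.
\end{corollary}

\begin{proof}
If a compact $K\subseteq X$ is not scattered, it maps onto $[0,1]$ by Lemma~\ref{lem:compact}. Since $X$ is normal and $K$ is closed, the map extends to a continuous function on $X$ with range $[0,1]$.
\end{proof}

\section{A compact tree and its subspaces}\label{sec:tree}

Fix an uncountable cardinal $\kappa$. Let $K=\kappa^{<\omega}\cup\kappa^\omega$, and for $s\in\kappa^{<\omega}$ let $V_s=\{x\in K:s\subseteq x\}$ be the \emph{cone} above $s$. Give $K$ the topology generated by the cones and their complements.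

\begin{lemma}\label{lem:K}
The space $K$ is compact, Hausdorff and zero-dimensional. A local base at $s\in\kappa^{<\omega}$ is formed by the sets $V_s\setminus\bigcup_{\xi\in A}V_{s^\frown\xi}$ with $A\subseteq\kappa$ finite. A local base at $b\in\kappa^\omega$ is formed by the cones $V_{b|n}$, $n\in\omega$.
\end{lemma}

\begin{proof}
Send $x\in K$ to the set $a_x$ of its finite initial segments, viewed as a point of the product of copies of $\{0,1\}$ indexed by $\kappa^{<\omega}$. The map is injective because $x=\bigcup a_x$. It carries $V_s$ and $K\setminus V_s$ to the traces of the subbasic sets $\{a:s\in a\}$ and $\{a:s\notin a\}$, so it is an embedding. Its image consists of the sets $a$ that contain $\emptyset$, are closed under initial segments and contain no two incomparable sequences. A failure of one of these conditions is witnessed by at most two coordinates, so the image is closed in the product.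

Each of the two displayed families consists of clopen neighborhoods of the point and is closed under finite intersections, so it suffices to find a member inside every subbasic set containing the point. If $s\in V_t$, then $V_s\subseteq V_t$. If $s\notin V_t$, then either $s$ and $t$ are incomparable and $V_s\cap V_t=\emptyset$, or $t\supsetneq s$ and $V_t\subseteq V_{s^\frown\xi}$ for $\xi=t(|s|)$, so that $V_s\setminus V_{s^\frown\xi}$ misses $V_t$. For infinite $b$ and $n=|t|$, either $b|n=t$ and $V_{b|n}=V_t$, or $b|n\ne t$ and $V_{b|n}\cap V_t=\emptyset$.
\end{proof}

Intersecting countably many basic neighborhoods, we obtain the property that drives functional countability: if $X\subseteq K$ and $G$ is a $G_\delta$-subset of $X$ containing a finite sequence $s$, then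
\begin{equation}\label{eq:Gdelta}
X\cap V_s\setminus\bigcup_{\xi\in A}V_{s^\frown\xi}\subseteq G\quad\text{for some countable }A\subseteq\kappa .
\end{equation}

Let $L_n=\{x\in K:|x|\le n\}$. Its complement is the union of the cones $V_t$ with $|t|=n+1$, so $L_n$ is compact. It is scattered, since an element $s$ of maximal length in a nonempty $A\subseteq L_n$ satisfies $V_s\cap A=\{s\}$.

\begin{example}\label{ex:levels}
Let us cover the first levels by $G_\delta$-sets. In $L_1$ the points $(\xi)$ are isolated and the neighborhoods of $\emptyset$ are cofinite: $L_1$ is the one-point compactification of a discrete set of size $\kappa$. Given a cover by $G_\delta$-sets, a member $G_\emptyset\ni\emptyset$ misses only countably many points $(\xi)$, $\xi\in A_\emptyset$, and each of them costs one more member. In $L_2$, by \eqref{eq:Gdelta}, a member $G_\emptyset$ covers everything outside countably many cones $V_{(\xi)}$, $\xi\in A_\emptyset$. Each $L_2\cap V_{(\xi)}$ is a copy of $L_1$ with $(\xi)$ as the limit point, so a member $G_{(\xi)}\ni(\xi)$ covers it up to the points $(\xi,\eta)$ with $\eta$ in a countable set $A_{(\xi)}$. In total countably many members suffice. Run the same procedure in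 $K$. After $\omega$ steps we have spent countably many members, and the points not accounted for are the infinite sequences $b$ with $b(n)\in A_{b|n}$ for all $n$. There may be $\mathfrak c$ of them, and the procedure breaks down, as it must: $\{0,1\}^\omega\subseteq K$ is a Cantor set, so $K$ is not functionally countable by Corollary~\ref{cor:compact}.
\end{example}

The example suggests keeping all finite sequences and only some infinite ones. For $B\subseteq\kappa^\omega$ let
\[
X(B)=\kappa^{<\omega}\cup B\subseteq K .
\]

\begin{proposition}\label{prop:delta}
$X(B)_\delta$ is Lindel\"of if and only if $B\cap D^\omega$ is countable for every countable $D\subseteq\kappa$.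
\end{proposition}

\begin{proof}
Write $X=X(B)$. Assume the condition on $B$ and let $\mathcal G$ be a cover of $X$ by $G_\delta$-sets. For each $s\in\kappa^{<\omega}$ pick $G_s\in\mathcal G$ containing $s$ and a countable $A_s\subseteq\kappa$ as in \eqref{eq:Gdelta}. The finite sequences that the procedure of Example~\ref{ex:levels} visits form the tree
\[
R=\{s\in\kappa^{<\omega}:s(i)\in A_{s|i}\text{ for all }i<|s|\}.
\]
Its level $0$ is $\{\emptyset\}$, and its level $n+1$ consists of the sequences $s^\frown\xi$ with $s\in R$ of length $n$ and $\xi\in A_s$. By induction all levels are countable, so $R$ and $D=\bigcup_{s\in R}A_s$ are countable. Let $x\in X$. There are three cases.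
\begin{itemize}
\item $x\in R$. Then $x\in G_x$.
\item Some finite initial segment of $x$ is not in $R$. Let $x|n$ be the shortest one; $n>0$ because $\emptyset\in R$. Then $s=x|(n-1)\in R$ and $x(n-1)\notin A_s$, so $x\in V_s\setminus\bigcup_{\xi\in A_s}V_{s^\frown\xi}$ and $x\in G_s$.
\item Neither holds. Then $x$ is infinite and $x|n\in R$ for all $n$, so $x(n)\in A_{x|n}\subseteq D$ for all $n$ and $x\in B\cap D^\omega$.
\end{itemize}
Hence $\{G_s:s\in R\}$, together with one member of $\mathcal G$ for each point of the countable set $B\cap D^\omega$, covers $X$.

Conversely, let $D$ be countable. The sets $X\cap V_s\setminus\bigcup_{\xi\in D}V_{s^\frown\xi}$, $s\in D^{<\omega}$, are $G_\delta$, miss $D^\omega$, and cover $X\setminus D^\omega$ (for $x$ take as $s$ the longest initial segment of $x$ lying in $D^{<\omega}$). Add the $G_\delta$-sets $\{b\}=X\cap\bigcap_nV_{b|n}$ for $b\in B\cap D^\omega$. This cover has a countable subcover only if $B\cap D^\omega$ is countable.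
\end{proof}

To verify \eqref{eq:sigma} we want countably many closed subsets of $K$ that separate the points of $X(B)$ from the discarded sequences. The sets $L_n$ do this for finite sequences. Two infinite sequences are separated by cones, but there are $\kappa$ many cones. If $\kappa\le\mathfrak c$, the elements of $\kappa$ can be coded by points of $2^\omega$, and the cones at level $n+1$ fall into finitely many groups according to the first $k$ digits of the code of the last term. An infinite union of cones $V_{s^\frown\xi}$ accumulates at $s$ and is not closed, so we add $L_n$ to each group.

\begin{proposition}\label{prop:sigma}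
If $\kappa\le\mathfrak c$, then $X(B)$ is a Lindel\"of $\Sigma$-space for every $B\subseteq\kappa^\omega$.
\end{proposition}

\begin{proof}
Fix an injection $r\colon\kappa\to2^\omega$. For $n,k\in\omega$ and $u\in2^k$ let
\[
P_{n,u}=L_n\cup\{x\in K:|x|>n,\ r(x(n))|k=u\}.
\]
Its complement is the union of the cones $V_t$ with $|t|=n+1$ and $r(t(n))|k\ne u$, so $P_{n,u}$ is closed in $K$. Let $\mathcal P$ be the countable family of all $L_n$ and all $P_{n,u}$; it contains $K=P_{0,\emptyset}$. For $x\in K$ let $C_x=\bigcap\{P\in\mathcal P:x\in P\}$, a compact set. We claim that
\[
C_x=\{y\in K:y\subseteq x\}.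
\]
Let $y\subseteq x$. If $x\in L_n$, then $y\in L_n$. If $x\in P_{n,u}$, then either $|y|\le n$, or $|x|\ge|y|>n$ and $y(n)=x(n)$; in both cases $y\in P_{n,u}$. Now let $y\not\subseteq x$. If $x\subsetneq y$, then $x$ is finite and $x\in L_{|x|}\not\ni y$. Otherwise $x(n)\ne y(n)$ for some $n<\min(|x|,|y|)$; choose $k$ with $r(x(n))|k\ne r(y(n))|k$ and put $u=r(x(n))|k$, so that $x\in P_{n,u}\not\ni y$. This proves the claim.

Let $X=X(B)$. For $x\in X$ all initial segments of $x$ lie in $X$, so $\mathcal C=\{C_x:x\in X\}$ is a cover of $X$ by compact subsets of $X$. Let $\mathcal F$ consist of the traces on $X$ of finite intersections of members of $\mathcal P$. If $C_x\subseteq U=W\cap X$ with $W$ open in $K$, then the closed sets $P\setminus W$, for $x\in P\in\mathcal P$, have empty intersection. By compactness of $K$, the intersection $P^*$ of finitely many such $P$ lies in $W$, and $C_x\subseteq X\cap P^*\subseteq U$.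
\end{proof}

The compact pieces are as simple as possible: $C_x$ is finite for finite $x$, and $C_b$ is the convergent sequence $b|n\to b$ with its limit for $b\in B$.

Finally, $\kappa^{<\omega}=\bigcup_nL_n$ is a countable union of compact scattered sets. So for an infinite cardinal $\lambda$, the space $X(B)$ is a union of $\lambda$ scattered subspaces if and only if $B$ is. Theorem~\ref{thm:main} is now a statement about $B$ alone: it must meet every $D^\omega$ with $D$ countable in a countable set, and it must not be a union of fewer than $\kappa$ scattered subspaces.

\section{Cofinal sequences and the proofs of Theorems~\ref{thm:main} and \ref{thm:sharp}}\label{sec:ladder}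

The two demands pull in opposite directions. The set $\{0,1\}^\omega$ is not a countable union of scattered subspaces (see (c)$\Rightarrow$(b) in Section~\ref{sec:Kan}), but it violates the first demand. The set of constant sequences $(\alpha,\alpha,\dots)$, $\alpha<\kappa$, satisfies the first demand, but it is discrete, since its members already differ in the first term. We modify the second example. The sequence $b_\alpha$ should still determine $\alpha$, in such a way that a countable set of values can produce only countably many $\alpha$; the supremum does this. At the same time each single term should lie below $\alpha$, because then the pressing-down lemma forces many sequences to share long initial segments.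

An ordinal $\alpha$ has \emph{cofinality $\omega$} if it is the supremum of a strictly increasing $\omega$-sequence of ordinals. For every $\alpha<\kappa$ of cofinality $\omega$ fix a strictly increasing $b_\alpha\in\kappa^\omega$ with $\sup_nb_\alpha(n)=\alpha$. Then $b_\alpha(n)<\alpha$ for all $n$, and $b_\alpha\ne b_\beta$ for $\alpha\ne\beta$. Put
\[
B_\kappa=\{b_\alpha:\alpha<\kappa,\ \mathrm{cf}(\alpha)=\omega\},\qquad X_\kappa=X(B_\kappa).
\]

\begin{lemma}\label{lem:thin}
$B_\kappa\cap D^\omega$ is countable for every countable $D\subseteq\kappa$.
\end{lemma}

\begin{proof}
Let $I=\{\alpha:b_\alpha\in D^\omega\}$ and let $h(\alpha)$ be the least element of $D\cup\{\kappa\}$ that is $\ge\alpha$. If $\alpha<\alpha'$ are in $I$, then some term $d=b_{\alpha'}(n)\in D$ satisfies $\alpha<d<\alpha'$, so $h(\alpha)\le d<\alpha'\le h(\alpha')$. Hence $h$ maps $I$ injectively into a countable set.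
\end{proof}

For largeness we recall stationary sets. Let $\mu$ be a regular uncountable cardinal, for instance a successor cardinal $\lambda^+$ with $\lambda$ infinite. A \emph{club} is an unbounded subset of $\mu$ that contains the suprema below $\mu$ of its nonempty subsets. A set $S\subseteq\mu$ is \emph{stationary} if it meets every club.
\begin{itemize}
\item[(S1)] A union of fewer than $\mu$ nonstationary sets is nonstationary. In particular, a stationary set minus a nonstationary set is stationary. Singletons are nonstationary.
\item[(S2)] $E_\mu=\{\alpha<\mu:\mathrm{cf}(\alpha)=\omega\}$ is stationary: the supremum of a strictly increasing $\omega$-sequence in a club lies in the club.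
\item[(S3)] (Fodor's pressing-down lemma.) If $S\subseteq\mu$ is stationary and $h(\alpha)<\alpha$ for all $\alpha\in S$, then $h$ is constant on a stationary subset of $S$.
\end{itemize}
Let $\mu\le\kappa$. Applying (S3) successively to the functions $\alpha\mapsto b_\alpha(0),\dots,\alpha\mapsto b_\alpha(n-1)$, each time on the stationary set obtained before, we get:
\begin{equation}\label{eq:fodor}
\begin{array}{l}
\text{if $S\subseteq E_\mu$ is stationary and $n\in\omega$, then $b_\alpha|n$ takes}\\
\text{a constant value on some stationary subset of $S$.}
\end{array}
\end{equation}
As a first use, note that $\{b_\alpha:\alpha\in S\}$ cannot be discrete. If it were, each $b_\alpha$ would be its only point in some $V_{b_\alpha|n_\alpha}$. By (S1), $n_\alpha$ has a constant value $n$ on a stationary set, and \eqref{eq:fodor} gives $\alpha\ne\beta$ in that set with $b_\alpha|n=b_\beta|n$, a contradiction. To exclude scatteredness we need more, namely a crowded subset. We obtain it by discarding the sequences that have an initial segment shared by only nonstationarily many others.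

\begin{lemma}\label{lem:crowded}
Let $\mu\le\kappa$ be regular and uncountable, and let $S\subseteq E_\mu$ be stationary in $\mu$. Then $\{b_\alpha:\alpha\in S\}$ is not scattered.
\end{lemma}

\begin{proof}
For $t\in\kappa^{<\omega}$ let $S_t=\{\alpha\in S:t\subseteq b_\alpha\}$. Let $T=\{t:S_t\text{ is stationary}\}$ and $N_n=\{\alpha\in S:b_\alpha|n\notin T\}$. Each $N_n$ is nonstationary. Otherwise \eqref{eq:fodor} gives a stationary $Q\subseteq N_n$ on which $b_\alpha|n$ has a constant value $t$; then $t\notin T$ because $Q\subseteq N_n$, and $t\in T$ because $Q\subseteq S_t$. By (S1), $N=\bigcup_nN_n$ is nonstationary and $S^*=S\setminus N$ is stationary.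

The nonempty set $A=\{b_\alpha:\alpha\in S^*\}$ is crowded. Let $\alpha\in S^*$ and $n\in\omega$, and put $t=b_\alpha|n$. Then $t\in T$, so $S_t\cap S^*=S_t\setminus N$ is stationary and contains some $\beta\ne\alpha$. Thus $b_\beta\in A\cap V_{b_\alpha|n}$ and $b_\beta\ne b_\alpha$. By Lemma~\ref{lem:K}, $b_\alpha$ is not isolated in $A$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The space $X_\kappa$ is Tychonoff as a subspace of the compact space $K$, and $|X_\kappa|=\kappa$ because $|\kappa^{<\omega}|=\kappa$ and $|B_\kappa|\le\kappa$. Property (1) is Proposition~\ref{prop:sigma}. Property (2) follows from Proposition~\ref{prop:delta}, Lemma~\ref{lem:thin} and Lemma~\ref{lem:basic}(ii). For (3), suppose $X_\kappa=\bigcup_{i<\lambda}Y_i$ with $\lambda<\kappa$ and all $Y_i$ scattered. Since $\kappa\ge\omega_1$, we may assume that $\lambda$ is infinite. The cardinal $\kappa$ may be singular, so we work in $\mu=\lambda^+\le\kappa$. The stationary set $E_\mu$ is the union of the $\lambda<\mu$ sets $\{\alpha\in E_\mu:b_\alpha\in Y_i\}$, so by (S1) one of them, say $S$, is stationary. Then $\{b_\alpha:\alpha\in S\}$ is a subspace of a scattered space $Y_i$, contradicting Lemma~\ref{lem:crowded}.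
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Let $X$ be a functionally countable Lindel\"of $\Sigma$-space with $\mathcal F$ and $\mathcal C$ as in \eqref{eq:sigma}. For $C\in\mathcal C$ and $y\notin C$, apply \eqref{eq:sigma} with $U=X\setminus\{y\}$ to get $F\in\mathcal F$ with $C\subseteq F\not\ni y$. Hence $C=\bigcap\{F\in\mathcal F:C\subseteq F\}$, so $C$ is determined by a subfamily of the countable family $\mathcal F$, and $|\mathcal C|\le\mathfrak c$. By Lemma~\ref{lem:basic}(i) and Corollary~\ref{cor:compact}, every $C\in\mathcal C$ is scattered. The second statement is Theorem~\ref{thm:main} with $\kappa=\mathfrak c$.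
\end{proof}

\begin{remark}
The hypothesis $\kappa\le\mathfrak c$ enters only through the injection $r$ in Proposition~\ref{prop:sigma}. For $\kappa>\mathfrak c$ the space $X_\kappa$ still has properties (2) and (3), so by Theorem~\ref{thm:sharp} it is not a Lindel\"of $\Sigma$-space.
\end{remark}

\section{$K$-analytic spaces}\label{sec:Kan}

For $s\in\omega^{<\omega}$ let $[s]=\{z\in\omega^\omega:s\subseteq z\}$; these countably many clopen sets form a base of $\omega^\omega$. A map $z\mapsto\varphi(z)$ from $\omega^\omega$ to the subsets of $X$ is \emph{upper semicontinuous} if for every $z$ and every open $W\supseteq\varphi(z)$ there is $m$ with $\varphi(z')\subseteq W$ for all $z'\in[z|m]$. The space $X$ is \emph{$K$-analytic} if $X=\bigcup_z\varphi(z)$ for an upper semicontinuous $\varphi$ whose values are compact, possibly empty. Such a space is a Lindel\"of $\Sigma$-space: take $\mathcal C=\{\varphi(z):z\in\omega^\omega\}$ and for $\mathcal F$ the closures of the sets $\bigcup_{z\in[s]}\varphi(z)$; given $U\supseteq\varphi(z)$, apply upper semicontinuity to an open $W$ with $\varphi(z)\subseteq W\subseteq\overline W\subseteq U$.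

Fix such $X$ and $\varphi$. Let $\Gamma=\{(z,x)\in\omega^\omega\times X:x\in\varphi(z)\}$ be the graph, a regular space, and let $\pi\colon\Gamma\to X$ be the projection, which is continuous and onto. A \emph{box} is a set $[s]\times U$ with $U\subseteq X$ open; the boxes form a base of $\omega^\omega\times X$. For $H\subseteq\Gamma$ let $H_z=\{x:(z,x)\in H\}$.

\begin{lemma}\label{lem:graph}
The space $\Gamma$ is Lindel\"of. If $H\subseteq\Gamma$ is closed, then the sets $H_z$ are compact, the map $z\mapsto H_z$ is upper semicontinuous, and $\bigcup_{z\in P}H_z$ is compact for every compact $P\subseteq\omega^\omega$.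
\end{lemma}

\begin{proof}
Let $\mathcal O$ be a family of boxes covering $\{z\}\times\varphi(z)$. By compactness there are finitely many boxes $[s_i]\times U_i$ in $\mathcal O$ with $z\in[s_i]$ and $\varphi(z)\subseteq\bigcup_iU_i$. Choose $m\ge\max_i|s_i|$ with $\varphi(z')\subseteq\bigcup_iU_i$ for $z'\in[z|m]$. Then these boxes cover $\Gamma\cap([z|m]\times X)$. If $\mathcal O$ covers $\Gamma$, countably many of the sets $[z|m]$ so obtained cover $\omega^\omega$, and $\Gamma$ is Lindel\"of. If $\mathcal O$ covers $\Gamma\cap(P\times X)$, finitely many of them, for $z\in P$, cover $P$, and $\Gamma\cap(P\times X)$ is compact. Its closed subset $H\cap(P\times X)$ is compact, and so is the projection $\bigcup_{z\in P}H_z$; for $P=\{z\}$ this is $H_z$.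

Let $W\supseteq H_z$ be open. For each $x$ in the compact set $\varphi(z)\setminus W$ the point $(z,x)$ lies in $\Gamma\setminus H$, so some box $[z|n_x]\times U_x$ with $x\in U_x$ misses $H$. Let $U$ be the union of finitely many $U_x$ covering $\varphi(z)\setminus W$, and let $n$ be the largest of the corresponding $n_x$. Choose $m\ge n$ with $\varphi(z')\subseteq W\cup U$ for $z'\in[z|m]$. For such $z'$ we have $H_{z'}\subseteq\varphi(z')\setminus U\subseteq W$.
\end{proof}

We want to peel off $X$ point by point, as one does with a scattered space by removing isolated points. Neither $X$ nor $\Gamma$ need have any. Take $X=\mathbb Q=\{q_n:n\in\omega\}$ and $\varphi(z)=\{q_{z(0)}\}$: then (a)--(d) hold, $X$ is crowded, and $\Gamma$, the graph of a continuous function on $\omega^\omega$, is crowded too. But the box $[(n)]\times\mathbb Q$ meets $\Gamma$ in a set that projects to the single point $q_n$. This is the right substitute for isolation.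

\begin{definition}
Let $H\subseteq\Gamma$ be closed. A box $[s]\times U$ is \emph{$H$-thin at $x$} if $\pi\bigl(H\cap([s]\times U)\bigr)=\{x\}$, and \emph{$H$-thin} if it is $H$-thin at some point. The \emph{derivative} $H'$ is the closed set obtained from $H$ by removing all $H$-thin boxes.
\end{definition}

In the example $\Gamma'=\emptyset$. If $X$ is compact, $\varphi(z)=X$ for all $z$ and $H=\omega^\omega\times F$, then $[s]\times U$ is $H$-thin exactly when $U\cap F$ is a singleton, so $H'=\omega^\omega\times F'$, where $F'$ is the set of nonisolated points of $F$. The next lemma is the only place where the parameter space $\omega^\omega$ matters.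

\begin{lemma}\label{lem:thinbox}
Assume that all compact subsets of $X$ are scattered. Then for every nonempty closed $H\subseteq\Gamma$ there is an $H$-thin box.
\end{lemma}

\begin{proof}
Suppose there is none. Then every box that meets $H$ contains two points of $H$ with different second coordinates. We repeat the splitting from Lemma~\ref{lem:compact}. There the ambient space was compact; here a compact set has to be produced, and for this we shrink the first coordinate along the way. Construct boxes $[s_\sigma]\times U_\sigma$ meeting $H$, $\sigma\in2^{<\omega}$, with $|s_\sigma|=|\sigma|$. Let $s_\emptyset=\emptyset$ and $U_\emptyset=X$. Given $[s_\sigma]\times U_\sigma$, pick $(z_0,x_0)$ and $(z_1,x_1)$ in its intersection with $H$ with $x_0\ne x_1$. Let $U_{\sigma^\frown i}\subseteq U_\sigma$ be open neighborhoods of $x_i$, $i=0,1$, with disjoint closures, and let $s_{\sigma^\frown i}=z_i|(|\sigma|+1)\supseteq s_\sigma$.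

For $c\in2^\omega$ let $z_c=\bigcup_ns_{c|n}\in\omega^\omega$. Since $z_c|n=s_{c|n}$ depends only on $c|n$, the map $c\mapsto z_c$ is continuous. Hence $P=\{z_c:c\in2^\omega\}$ is compact, and $Q=\bigcup_{z\in P}H_z$ is compact by Lemma~\ref{lem:graph}. We check the hypothesis of Lemma~\ref{lem:scheme} for $Q$ and $F_\sigma=\overline{U_\sigma}$. Let $c\in2^\omega$ and suppose $H_{z_c}\cap\bigcap_nF_{c|n}=\emptyset$. As $H_{z_c}$ is compact and the $F_{c|n}$ decrease, $H_{z_c}\subseteq X\setminus F_{c|n}$ for some $n$. By upper semicontinuity there is $m$ with $H_z\cap F_{c|n}=\emptyset$ for all $z\in[z_c|m]$. For $k=\max(m,n)$ we have $[s_{c|k}]=[z_c|k]\subseteq[z_c|m]$ and $U_{c|k}\subseteq F_{c|n}$, so the box $[s_{c|k}]\times U_{c|k}$ misses $H$, contrary to the construction. Thus a compact subset of $Q$ maps onto $2^\omega$, and $Q$ is not scattered by Lemma~\ref{lem:compact}, a contradiction.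
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:Kan}]
The implication (d)$\Rightarrow$(a) is Lemma~\ref{lem:basic}(ii), and (a)$\Rightarrow$(b) is Corollary~\ref{cor:compact}, since $X=\pi(\Gamma)$ is Lindel\"of. We prove (b)$\Rightarrow$(d), (b)$\Rightarrow$(c) and (c)$\Rightarrow$(b).

\emph{(b)$\Rightarrow$(d).} Let $\mathcal G$ be a cover of $X$ by $G_\delta$-sets. Call $N\subseteq\Gamma$ good if countably many members of $\mathcal G$ cover $\pi(N)$, and let $O$ be the union of all good open subsets of $\Gamma$. A closed subset of $\Gamma$ contained in $O$ is Lindel\"of, hence covered by countably many good sets, hence good. So it suffices to show that $H=\Gamma\setminus O$ is empty. Otherwise Lemma~\ref{lem:thinbox} gives a box $[s]\times U$ that is $H$-thin at some $x$; fix $z\in[s]$ with $(z,x)\in H$. Choose an open $U'$ with $x\in U'\subseteq\overline{U'}\subseteq U$ and let $C=\Gamma\cap([s]\times\overline{U'})$, a closed subset of $\Gamma$ with $\pi(C\cap H)=\{x\}$. Pick $G\in\mathcal G$ with $x\in G=\bigcap_kG_k$, $G_k$ open. Each $C\setminus\pi^{-1}(G_k)$ is closed and misses $H$, so it is good. Since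
\[
\pi(C)\subseteq G\cup\bigcup_k\pi\bigl(C\setminus\pi^{-1}(G_k)\bigr),
\]
the set $C$ is good. Then $\Gamma\cap([s]\times U')$ is a good open set containing $(z,x)\in H$, a contradiction.

\emph{(b)$\Rightarrow$(c).} Iterate the derivative: $\Gamma^0=\Gamma$, $\Gamma^{\alpha+1}=(\Gamma^\alpha)'$, and $\Gamma^\alpha=\bigcap_{\beta<\alpha}\Gamma^\beta$ for limit $\alpha$. By Lemma~\ref{lem:thinbox} this sequence of closed sets decreases strictly as long as it is nonempty, so $\Gamma^\theta=\emptyset$ for some ordinal $\theta$. There may be uncountably many stages and uncountably many thin boxes, but the first factors $[s]$ of the boxes range over a countable set, and we sort the points of $X$ by them. For $s\in\omega^{<\omega}$ let $X_s$ be the set of $x\in X$ such that, for some ordinal $\alpha$ and some open $U$, the box $[s]\times U$ is $\Gamma^\alpha$-thin at $x$; let $\alpha_s(x)$ be the least such $\alpha$.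

The sets $X_s$ cover $X$. Given $x$, pick $z$ with $(z,x)\in\Gamma$. The least ordinal $\beta$ with $(z,x)\notin\Gamma^\beta$ is neither $0$ nor a limit, so $(z,x)\in\Gamma^\alpha\setminus\Gamma^{\alpha+1}$ for some $\alpha$. Then $(z,x)$ lies in a $\Gamma^\alpha$-thin box $[s]\times U$, which is thin at $x$, so $x\in X_s$.

Each $X_s$ is scattered. Let $\emptyset\ne A\subseteq X_s$, choose $x\in A$ with $\alpha=\alpha_s(x)$ minimal, and let $[s]\times U$ be $\Gamma^\alpha$-thin at $x$; in particular $x\in U$. If $y\in A\cap U$, there is $z'\in[s]$ with $(z',y)\in\Gamma^{\alpha_s(y)}\subseteq\Gamma^\alpha$. Thus $(z',y)\in\Gamma^\alpha\cap([s]\times U)$, which gives $y=x$. So $x$ is isolated in $A$.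

\emph{(c)$\Rightarrow$(b).} This holds in every space. First, a scattered subspace $A$ of a crowded space $Z$ is nowhere dense. Suppose $\overline A$ contains a nonempty open set $V$. Then $A\cap V$ is nonempty and has an isolated point $a$, so $V'\cap A=\{a\}$ for some open $V'\subseteq V$. Since $V'\subseteq\overline A$ is open, $V'\subseteq\overline{V'\cap A}=\{a\}$, and $a$ is isolated in $Z$, a contradiction. Now suppose that a compact $K\subseteq X$ contains a nonempty crowded subspace $Y$. Then $Z=\overline Y$ is compact, and it is crowded, since an isolated point of $Z$ would belong to the dense subset $Y$ and be isolated there. By (c), $Z$ is a countable union of scattered, hence nowhere dense, subsets, contradicting the Baire category theorem.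
\end{proof}

\begin{remark}
In Lemma~\ref{lem:thinbox} every branch $z_c$ is an admissible parameter, and this supplies a point of $X$ at the end of every branch of the splitting. The spaces $X_\kappa$ show what happens otherwise. Inside the crowded set $A$ of Lemma~\ref{lem:crowded} the splitting never stops: there are $t_\sigma\in\kappa^{<\omega}$ with $V_{t_\sigma}\cap A\ne\emptyset$ and with $t_{\sigma^\frown0},t_{\sigma^\frown1}$ incomparable proper extensions of $t_\sigma$. The $\mathfrak c$ limits $\bigcup_nt_{c|n}$ lie in $D^\omega$, where $D$ is the countable set of terms of the $t_\sigma$, so by Lemma~\ref{lem:thin} all but countably many of them are missing from $X_\kappa$.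
\end{remark}

\begin{thebibliography}{9}

\bibitem{PS}
Pe{\l}czy\'nski and Semadeni, 1959.

\bibitem{Rudin}
W.~Rudin, 1957.

\bibitem{Tkachuk}
``Vladimir Vladimirovich Tkachuk'',
\texttt{http://www.dml.cz/\allowbreak manakin/\allowbreak bitstream/\allowbreak handle/\allowbreak 10338.dmlcz/\allowbreak 147407/\allowbreak CommentatMathUnivCarolRetro\_59-2018-3\_12.pdf}

\end{thebibliography}
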